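# Vertex multiplications whose orientation number is the diameter plus two

## 1. Orienting a doubled path

Take the path $\ell_1 - c - \ell_2$ and replace every vertex by two copies and every edge by the four edges between copies of its ends. Copies of the same vertex are not joined. The result is $K_{2,4}$: the copies $(1,c),(2,c)$ on one side, and the four copies of $\ell_1,\ell_2$ on the other. We want to turn every edge into a one-way street so that everybody can reach everybody, as quickly as possible.

Each leaf copy $x$ has degree 2, so it has one arc in and one arc out. It is therefore of one of two types: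
$$(1,c)\to x\to(2,c)\qquad\text{or}\qquad (2,c)\to x\to(1,c).$$
Both types must occur, since otherwise one cannot get from one copy of $c$ back to the other in both directions. There are four leaf copies and two types, so two leaf copies $x,x'$ have the same type, say the first. A walk from $x$ to $x'$ starts with $x\to(2,c)$, ends with $(1,c)\to x'$, and needs at least two steps in between. So some distance is at least 4. Conversely, if both types occur, then the two copies of $c$ are at distance 2 in each direction, a copy of $c$ and a leaf copy are at distance 1 or 3, and two leaf copies are at distance 2 or 4. The best possible diameter is $4$, which is the diameter of the path plus two.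

Now take one more vertex: the path $a-b-c-d$, of diameter 3, with copies $a_s,b_s,c_s,d_s$ for $s=1,2$. Can the doubled path be oriented with diameter 3? Suppose so. The doubled path is bipartite, so the distance from $a_1$ to $a_2$, being even and at most 3, is 2, and so is the distance from $a_2$ to $a_1$. Each $a_s$ has one arc in and one arc out, so after naming the copies of $b$ suitably we have $b_1\to a_1\to b_2\to a_2\to b_1$. In the same way we may assume $c_1\to d_1\to c_2\to d_2\to c_1$. A walk of length 3 from $a_1$ to $d_2$ must be $a_1\to b_2\to c_2\to d_2$, so $b_2\to c_2$. A walk of length 3 from $d_1$ to $a_2$ must be $d_1\to c_2\to b_2\to a_2$, so $c_2\to b_2$. This is a contradiction.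

Diameter 4 is possible. For $s=1,2$ take
$$b_1\to a_1\to b_2\to a_2\to b_1,\qquad b_s\to c_1,\quad c_2\to b_s,\qquad c_1\to d_s\to c_2 .$$
The distances are as follows.

* From $a_s$: to the other copy of $a$, 2; to the copies of $b$, 1 and 3; to $c_1$, 2; to $d_1,d_2$, 3; to $c_2$, 4.
* From $b_s$: to the other copy of $b$, 2; to the copies of $a$, 1 and 3; to $c_1$, 1; to $d_1,d_2$, 2; to $c_2$, 3.
* From $c_1$: to $d_1,d_2$, 1; to $c_2$, 2; to $b_1,b_2$, 3; to $a_1,a_2$, 4.
* From $c_2$: to $b_1,b_2$, 1; to $a_1,a_2$ and $c_1$, 2; to $d_1,d_2$, 3.
* From $d_s$: to $c_2$, 1; to $b_1,b_2$, 2; to $a_1,a_2$ and $c_1$, 3; to the other copy of $d$, 4.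

So for the path of diameter 2 we lose two units, and for the path of diameter 3 we lose only one. Is the loss always at most one once the diameter is at least 3?

## 2. Vertex multiplications and the conjectured bound $d(G)+1$

All graphs are finite and simple.

**Definition (vertex multiplication).** Let $G$ be a connected graph with vertices $v_1,\dots,v_p$, and let $n_1,\dots,n_p$ be positive integers. The graph $G(n_1,\dots,n_p)$ has as vertex set the union of pairwise disjoint sets $V_1,\dots,V_p$ with $|V_i|=n_i$. Two distinct vertices $x,y$ are adjacent if and only if $x\in V_i$, $y\in V_j$ for some $i\ne j$ with $v_iv_j\in E(G)$. It is called a $G$-vertex multiplication, or an extension of $G$.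

For example, if $G$ is the path on three vertices, then $G(2,2,2)=K_{2,4}$, as above.

**Definition (orientation number).** Write $d(G)$ for the diameter of $G$. For a digraph $D$, let $d(D)$ be the maximum, over ordered pairs of vertices, of the length of a shortest directed path between them. An orientation is strong if every two vertices are mutually reachable. For a 2-edge-connected graph $H$, the orientation number $\bar d(H)$ is the minimum of $d(D)$ over all strong orientations $D$ of $H$.

When all $n_i\ge2$, the graph $G(n_1,\dots,n_p)$ is 2-edge-connected, so $\bar d$ is defined for it. In Section 1 we computed $\bar d=4$ for the doubled paths on three and on four vertices.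

We use without proof the following results of Koh and Tay.

* (i) If $n_i\ge2$ for all $i$ and $p\ge3$, then $d(G)\le\bar d(G(n_1,\dots,n_p))\le d(G)+2$.
* (ii) If $d(G)\ge4$ and $n_i\ge4$ for all $i$, then $\bar d(G(n_1,\dots,n_p))=d(G)$.
* (iii) If $d(G)=3$ and $n_i\ge4$ for all $i$, then $\bar d(G(n_1,\dots,n_p))\le d(G)+1$.

Koh and Tay conjectured that if $d(G)\ge3$ and $n_i\ge2$ for every $i$, then $\bar d(G(n_1,\dots,n_p))\le d(G)+1$. The source for the problem is the paper "Optimal Orientations of G-Vertex Multiplications of Bipartite Graphs". The conjecture is false.

**Theorem 1.** Let $a=257$ and $b=256\binom{257}{2}+1$, and let $G$ be obtained from $K_{a,b}$ by subdividing every edge once. Then $d(G)=4$ and $\bar d(G(2,\dots,2))=6=d(G)+2$.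

**Theorem 2.** For every integer $d\ge4$ there is a graph $G$ with $d(G)=d$ and $\bar d(G(2,\dots,2))=d+2$.

So the inequality fails in every diameter $d\ge4$, already with all $n_i=2$, and the upper bound in (i) is attained for every $d\ge 4$. By (ii) and (iii) the inequality does hold when all $n_i\ge4$. Whether it can fail for a graph of diameter exactly 3 is not settled here.

**Notation.** In $G(2,\dots,2)$ the copies of $v$ are $(1,v)$ and $(2,v)$, and we call $1,2$ the labels. For $s\in\{1,2\}$ put $\bar s=3-s$. A directed walk in an orientation of $G(2,\dots,2)$ projects to a walk of the same length in $G$.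

## 3. Equal patterns at a hub: short legs and long legs

In $K_{2,4}$ two leaf copies with the same type could not be joined in two steps. Here is that observation in the form we shall use throughout.

**Lemma 3 (label change).** Let $D$ be an orientation of a multiplication of $G$. Let $p,p'$ be vertices of $G$ with two copies each, and let $H$ be a common neighbor, with any number of copies. Suppose that for all $s$ and $e$ the edge between $(s,p)$ and $(e,H)$ is directed toward $H$ if and only if the edge between $(s,p')$ and $(e,H)$ is. Then every directed passage $(s,p)\to(e,H)\to(t,p')$ has $t=\bar s$.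

*Proof.* From $(s,p)\to(e,H)$ and the hypothesis we get $(s,p')\to(e,H)$. Since $(e,H)\to(t,p')$, it follows that $t\ne s$. $\square$

**The star.** Let $K_{1,17}$ have center $c$ and leaves $\ell_1,\dots,\ell_{17}$, and orient $K_{1,17}(2,\dots,2)$ in any way. Let $O_{i,s}\subseteq\{1,2\}$ be the set of $e$ with $(s,\ell_i)\to(e,c)$. There are 16 possible pairs $(O_{i,1},O_{i,2})$, so two leaves $\ell_i\ne\ell_j$ have the same pair. By Lemma 3 there is no directed walk of length 2 from $(1,\ell_i)$ to $(1,\ell_j)$. The graph is bipartite, so there is none of length at most 3 either. The distance is at least $4=d(K_{1,17})+2$.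

**Long legs.** To reach diameter 4, a natural attempt is to lengthen the legs: take a center $c$, middle vertices $m_1,\dots,m_N$ adjacent to $c$, and ends $\ell_i$ adjacent to $m_i$, with $N$ huge. By the pigeonhole principle many legs carry the same pattern, and one hopes that the label change at $c$ again blocks some pair of ends. It does not. For all $i$, $s$, take the same pattern on every leg:
$$(s,\ell_i)\to(1,m_i)\to(1,c)\to(2,m_i)\to(s,\ell_i),\qquad (2,m_i)\to(2,c)\to(1,m_i).$$
Let us bound all distances, for arbitrary indices $i,j$ (equal or not).

* From $(1,m_i)$: $(1,c)$ in 1, $(2,m_j)$ in 2, $(2,c)$ and every $(t,\ell_j)$ in 3, every $(1,m_j)$ in 4.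
* From $(s,\ell_i)$: the first step leads to $(1,m_i)$, so every vertex is reached in at most $1+4=5$.
* From $(1,c)$: $(2,m_j)$ in 1, $(2,c)$ and $(t,\ell_j)$ in 2, $(1,m_j)$ in 3.
* From $(2,c)$: $(1,m_j)$ in 1, $(1,c)$ in 2, $(2,m_j)$ in 3, $(t,\ell_j)$ in 4.
* From $(2,m_i)$: the first step to $(2,c)$ shows that every vertex is reached in at most $1+4=5$.

So this orientation has diameter at most $5=4+1$, and the long-legged star satisfies the conjectured bound. The exact point of failure is visible. The passage at $c$ does change the label of the middle vertex, from 1 to 2, as Lemma 3 demands. But the arcs between $\ell_i$ and $m_i$ do not respect labels: both copies of an end send to $(1,m_i)$ and both receive from $(2,m_i)$. The forced change is absorbed before it reaches the ends.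

## 4. Two kinds of hub: a counterexample of diameter four

The cure is to have no such absorbing arcs at all: every short walk between the critical vertices should consist of hub passages only. Then the final label is determined by the number of passages. With two passages the label must return to its initial value, and a walk from label 1 to label 2 is impossible. A grid does this: one passage changes the column, one changes the row.

*Proof of Theorem 1.* Write the vertices of $G$ as $R_i$ ($i\le a$), $C_j$ ($j\le b$) and $p_{ij}$, where $p_{ij}$ is the subdivision vertex, adjacent exactly to $R_i$ and $C_j$. We call the $R_i,C_j$ hubs and the $p_{ij}$ points.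

**Step 1: the diameter, and all shortest walks between generic points.** We have $d(R_i,C_j)=2$ and $d(R_i,R_{i'})=d(C_j,C_{j'})=4$ for $i\ne i'$, $j\ne j'$. Further $d(R_i,p_{i'j})\le3$, by $R_i,p_{ij},C_j,p_{i'j}$, and likewise $d(C_j,p_{ij'})\le3$. Distinct points in a common row or column are at distance 2. Let $i\ne i'$ and $j\ne j'$. The points $p_{ij},p_{i'j'}$ have no common neighbor, and $G$ is bipartite with hubs and points as its sides, so their distance is even and at least 4. A walk of length 4 between them has the form point, hub, point, hub, point. If the first hub is $R_i$, the middle point is some $p_{ik}$. The second hub must be a common neighbor of $p_{ik}$ and $p_{i'j'}$, and as $i\neq i'$ it is $C_{j'}$ with $k=j'$. If the first hub is $C_j$, the argument is the same with rows and columns exchanged. So the distance is 4, and the only walks of length 4 are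
$$p_{ij},R_i,p_{ij'},C_{j'},p_{i'j'}\qquad\text{and}\qquad p_{ij},C_j,p_{i'j},R_{i'},p_{i'j'}.\tag{1}$$
Hence $d(G)=4$.

**Step 2: four points with the same pattern.** Suppose that $D$ is an orientation of $G(2,\dots,2)$ with $d(D)\le5$. Color $p_{ij}$ by the directions of the 8 edges joining $(1,p_{ij}),(2,p_{ij})$ to $(1,R_i),(2,R_i),(1,C_j),(2,C_j)$. There are $2^8=256$ colors. In each column $j$ two of the 257 points have the same color, so column $j$ yields a pair of rows together with a color. There are only $256\binom{257}2$ such outcomes and more columns than that. So two columns $j\ne j'$ yield the same rows $i\ne i'$ and the same color, and the points $p_{ij},p_{ij'},p_{i'j},p_{i'j'}$ all have the same pattern.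

**Step 3: count label changes.** Consider a shortest path in $D$ from $(1,p_{ij})$ to $(2,p_{i'j'})$. Its length is even, at most 5, and at least 4, so it is 4, and the path projects to one of the walks in (1). Both walks consist of two hub passages between the four points of Step 2. By Lemma 3 each passage changes the label, so the path ends at label 1. But it ends at label 2. This is a contradiction, so $\bar d(G(2,\dots,2))\ge6$. By (i), $\bar d(G(2,\dots,2))\le6$. $\square$

**Remark (larger hubs).** Let $M\ge2$. In the subdivided $K_{N,N}$ give every $p_{ij}$ multiplicity 2 and every $R_i,C_j$ an arbitrary multiplicity in $\{2,\dots,M\}$. For $N$ large in terms of $M$ the orientation number is again exactly 6. Color $p_{ij}$ by the four subsets of $\{1,\dots,M\}$ that record which copies of $R_i$, respectively $C_j$, receive an arc from $(1,p_{ij})$, respectively $(2,p_{ij})$. There are $q=2^{4M}$ colors, and $N\ge q\binom{q+1}2+1$ suffices for Step 2 (use $q+1$ of the rows). Lemma 3 allows any number of hub copies, so Step 3 is unchanged. By (ii), not all multiplicities can be at least 4.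

## 5. Obstructed graphs

To get all diameters we shall build large graphs from small ones, and for that we need a property that survives the construction. The argument above blocked a pair of vertices *at distance equal to the diameter*, and it never used that $D$ is strong.

**Definition (obstructed).** Let $F$ be a connected graph of diameter $\delta\ge0$, where $F=K_1$ is allowed. Call $F$ obstructed if for every orientation $D$ of $F(2,\dots,2)$ there are vertices $u,v$ with $d_F(u,v)=\delta$ and $s,t\in\{1,2\}$ such that $D$ has no directed walk of length at most $\delta+1$ from $(s,u)$ to $(t,v)$.

If $F$ is obstructed and $\delta\ge3$, then every strong orientation of $F(2,\dots,2)$ has diameter at least $\delta+2$. Since $F$ has at least three vertices, (i) gives $\bar d(F(2,\dots,2))=\delta+2$. So for Theorem 2 it suffices to construct an obstructed graph of each diameter $d\ge4$.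

Three small obstructed graphs:

* $K_1$, with $\delta=0$: there is no walk from $(1,u)$ to $(2,u)$, since there are no edges.
* $K_2=uv$, with $\delta=1$: a walk of length at most 2 between a copy of $u$ and a copy of $v$ has length 1 by parity. The edge between $(1,u)$ and $(1,v)$ is directed one way only, so one of the two ordered pairs is blocked.
* $K_{1,17}$, with $\delta=2$: this was shown in Section 3, where the blocked leaves $\ell_i\neq\ell_j$ are at distance 2.

Being obstructed is more than having $\bar d=\delta+2$. The path $\ell_1-c-\ell_2$ has $\bar d=4=\delta+2$ by Section 1, but it is not obstructed: let both copies of $\ell_1$ have the first type, and both copies of $\ell_2$ the second. Then $(s,\ell_1)\to(2,c)\to(t,\ell_2)\to(1,c)\to(s,\ell_1)$ for all $s,t$, so copies of vertices at distance 2 are joined in two steps. What costs 4 steps is the way between two copies of the same leaf. Also, the path on four vertices is not obstructed, by its orientation of diameter 4.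

## 6. Raising the diameter by four

The graph of Theorem 1 is a one-point graph blown up to a grid with row and column hubs, and its diameter is $0+4$. We want to do the same over any $F$.

**Using the same two coordinates everywhere.** The obvious construction takes a copy of $F$ for each $x\in[n]^2$, where $[n]=\{1,\dots,n\}$. Its points are $(u,x)$, and there are row and column hubs at each vertex $u$ of $F$. Try it with $F=K_2=uv$ and $n\ge2$. The points are $(u,x),(v,x)$ with $(u,x)$ adjacent to $(v,x)$. For $w\in\{u,v\}$ a row hub $\rho_{w,z}$ is adjacent to all $(w,(z,z'))$, and a column hub $\kappa_{w,z'}$ to all $(w,(z,z'))$. If $x,y$ differ in both coordinates, a walk from $(u,x)$ to $(v,y)$ needs two hub visits and one step along $uv$, so the distance is 5. It is tempting to delete the two hub visits and obtain a walk in $F(2,2)$ with the same labels. But the visits may be split, one at $u$ and one at $v$, and then the step along $uv$ happens with the opposite labels. Here is an orientation that exploits this. On the edges over $uv$ put, for every $x$ and all $t$,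
$$(1,(u,x))\to(t,(v,x))\to(2,(u,x)),$$
and for a point $p$ and a hub $h$ adjacent to it put $(s,p)\to(s,h)\to(\bar s,p)$. So each hub visit is possible from each label, and it changes the label.

Between copies of $(u,x)$ and $(v,y)$ with both coordinates different:

* From $(1,(u,x))$ to $(t,(v,y))$: two visits at $u$, then an arc. From $(2,(u,x))$ to $(t,(v,y))$: one visit at $u$, leading to label 1, then an arc to label $\bar t$ at $v$, then one visit at $v$.
* From $(t,(v,y))$ to $(2,(u,x))$: two visits at $v$, then an arc. From $(t,(v,y))$ to $(1,(u,x))$: one visit at $v$, an arc to label 2 at $u$, then one visit at $u$.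

The only other pairs at distance 5 are hubs of the same type, one at $u$ and one at $v$, with different indices. Indeed, two points with the same $F$-coordinate, and two points that agree in at least one grid coordinate, are at distance at most 4. A hub and a point are at distance at most $1+2+1=4$, two hubs at the same vertex are at distance at most 4, and two hubs of different types at $u$ and $v$ are at distance 3. To go from $(e,\rho_{u,z})$ to $(f,\rho_{v,z'})$, enter the grid with label $\bar e$ at $u$. We must make one column-hub visit and one arc, and arrive with label $f$ at $v$, from where there is an arc into $(f,\rho_{v,z'})$. If $e=1$, make the visit first (label 1), then the arc to label $f$. If $e=2$, the label is $1$: take the arc to label $\bar f$, then the visit. In the reverse direction, the order visit–arc ends with label 2 at $u$, and the order arc–visit ends with label 1. All these walks have length 5, and column hubs are treated in the same way. So this graph of diameter 5 is not obstructed.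

The remedy: force the two hub visits to take place at the *same* vertex of $F$. We give each vertex its own way to split the coordinates into two halves, so that halves belonging to different vertices never cover everything.

**Construction.** Let $F$ have vertex set $U$ and diameter $\delta$. Let $\Omega=\{0,1\}^U$ be the set of coordinates. For $u\in U$ put
$$A_u=\{\omega\in\Omega:\omega_u=0\},\qquad B_u=\{\omega\in\Omega:\omega_u=1\},$$
and call these two complementary sets the blocks of $u$. The graph $\mathrm{Amp}_n(F)$ has

* points $(u,x)$ for $u\in U$ and $x\in[n]^\Omega$;
* hubs $h_{u,K,z}$ for $u\in U$, $K\in\{A_u,B_u\}$ and $z\in[n]^{\Omega\setminus K}$;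
* edges $(u,x)(v,x)$ for $uv\in E(F)$, and edges between $h_{u,K,z}$ and $(u,x)$ whenever $x|_{\Omega\setminus K}=z$.

Thus a point has exactly two adjacent hubs. A *hub visit*, that is, point–hub–point, keeps $u$ and changes only coordinates in one block of $u$.

For $F=K_1$ we have $|\Omega|=2$ with one coordinate in each block, and $\mathrm{Amp}_n(K_1)$ is the subdivided $K_{n,n}$ of Section 4. For $F=K_2=uv$, $\Omega$ has four elements. Regard $x\in[n]^\Omega$ as a $2\times2$ array whose rows are the blocks of $u$ and whose columns are the blocks of $v$. A hub visit at $u$ rewrites one row, and a hub visit at $v$ rewrites one column. To change all four entries in two visits one must rewrite both rows or both columns, because a row and a column miss one corner. In general: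
$$\text{if a block of }u\text{ and a block of }v\text{ have union }\Omega,\text{ then }u=v\text{ and they are }A_u,B_u.\tag{2}$$
Indeed, the complements of the two blocks are again a block of $u$ and a block of $v$, and they are disjoint. If $u\ne v$, then $\omega_u$ and $\omega_v$ can be prescribed independently, so these complements would intersect. Hence $u=v$, and the two blocks are different, as one block is not all of $\Omega$.

To find many points with the same pattern we need the higher-dimensional version of Step 2 of Section 4.

**Lemma 4 (boxes).** For all $m,q\ge1$ there is $n(m,q)\ge2$ such that for every $n\ge n(m,q)$ every $q$-coloring of $[n]^m$ has a monochromatic box $B_1\times\dots\times B_m$ with all $|B_k|=2$.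

*Proof.* It is enough to treat $n=n(m,q)$, since for larger $n$ we may restrict the coloring. For $m=1$ take $n(1,q)=q+1$. Let $m\ge2$, put $n'=n(m-1,q)$, and let $n(m,q)$ be the larger of $n'$ and $q\binom{n'}2^{m-1}+1$. For each value $z$ of the last coordinate, the coloring of $[n']^{m-1}\times\{z\}$ has a monochromatic box. There are at most $q\binom{n'}2^{m-1}$ pairs (box, color), and more values $z$ than that. So two values $z\ne z'$ share box and color, and this box times $\{z,z'\}$ is monochromatic. $\square$

**Lemma 5 (amplification).** For $n\ge2$, $d(\mathrm{Amp}_n(F))=\delta+4$. If $F$ is obstructed and $n$ is sufficiently large, then $\mathrm{Amp}_n(F)$ is obstructed.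

*Proof.* **Step 1: distances are at most $\delta+4$.** From a point $(u,x)$ to a point $(v,y)$: one hub visit at $u$ replaces $x$ by $y$ on $A_u$, a second one does so on $B_u$, and then we follow a path in $F$ at the fixed second coordinate $y$. This takes at most $4+\delta$. From a hub $h_{u,K,z}$ to a point $(v,y)$: step to the point $(u,x)$ with $x|_K=y|_K$ and $x|_{\Omega\setminus K}=z$, make one hub visit with the block $\Omega\setminus K$ of $u$ to reach $(u,y)$, and follow a path in $F$. This takes at most $3+\delta$. From a hub to a hub we need one more step, so at most $4+\delta$.

**Step 2: describe all walks of length at most $\delta+5$ between generic pairs.** Let $d_F(u,v)=\delta$ and let $x,y\in[n]^\Omega$ differ in all coordinates. Such $x,y$ exist because $n\ge2$. Hubs are adjacent to points only, so a walk from $(u,x)$ to $(v,y)$ is made up of hub visits, say $h$ of them, and steps along edges of $F$. Deleting the hub visits leaves a walk in $F$ from $u$ to $v$, of some length $\ell\ge\delta$, and the total length is $2h+\ell$. All coordinates must change, only hub visits change coordinates, each changes only one block, and one block is not all of $\Omega$. Hence $h\ge2$, and the distance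 is at least $\delta+4$. With Step 1, it is exactly $\delta+4$, and $d(\mathrm{Amp}_n(F))=\delta+4$.

Now let the length be at most $\delta+5$. Then $2h\le5$, so $h=2$ and $\ell\le\delta+1$. The blocks of the two visits have union $\Omega$, so by (2) both visits occur at the same vertex $u'$ of $F$ and use its two different blocks. Let the $F$-part consist of a walk of length $\alpha$ from $u$ to $u'$, a closed walk of length $\varepsilon$ at $u'$ between the visits, and a walk of length $\beta$ from $u'$ to $v$. Then $\alpha+\beta\ge\delta$ and $\alpha+\varepsilon+\beta\le\delta+1$, so $\varepsilon\le1$. A closed walk of length 1 would be a loop, so $\varepsilon=0$. The visits are consecutive: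
$$(u',x),\ \text{hub},\ (u',x'),\ \text{hub},\ (u',y),\tag{3}$$
where $x'$ agrees with $y$ on one block of $u'$ and with $x$ on the other. Before (3) all points have second coordinate $x$, and after it $y$.

**Step 3: transfer the obstruction.** Suppose that $D$ is an orientation of $\mathrm{Amp}_n(F)(2,\dots,2)$ in which any two copies of vertices at distance $\delta+4$ are joined, in both directions, by directed walks of length at most $\delta+5$. Color $x\in[n]^\Omega$ by the directions of

* all edges between copies of $(u,x)$ and copies of $(v,x)$, for $uv\in E(F)$;
* all edges between copies of $(u,x)$ and copies of the two hubs adjacent to $(u,x)$, for $u\in U$.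

The number of colors is $2^{4|E(F)|+8|U|}$, which does not depend on $n$. By Lemma 4 with $m=|\Omega|$, for $n$ large there is a monochromatic box. Let $x,y$ be opposite corners of it, so that they differ in every coordinate.

The common pattern defines an orientation $D_F$ of $F(2,\dots,2)$: put $(s,u)\to(t,v)$ if $(s,(u,w))\to(t,(v,w))$ for $w$ in the box. Next, consider a directed passage from $(s,(u',w))$ through a copy of a hub to $(t,(u',w'))$ with $w,w'$ in the box. The hub belongs to one block of $u'$, the same for both points, and the patterns of $w$ and $w'$ agree. So Lemma 3 applies and $t=\bar s$.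

Let $d_F(u,v)=\delta$ and let $s,t$ be arbitrary. Take a directed walk in $D$ of length at most $\delta+5$ from $(s,(u,x))$ to $(t,(v,y))$. Its projection is described by Step 2. All second coordinates are $x$, $x'$ or $y$. Each coordinate of $x'$ is one of $x$ or of $y$, so $x'$ lies in the box. The two hub visits are consecutive and each changes the label, so together they leave the label unchanged. Delete them. The remaining steps are arcs over edges of $F$ at second coordinate $x$ or $y$, hence arcs of $D_F$, and they fit together to a directed walk in $D_F$ of length at most $\delta+1$ from $(s,u)$ to $(t,v)$. This holds for all $u,v$ with $d_F(u,v)=\delta$ and all $s,t$, contradicting that $F$ is obstructed. $\square$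

Starting from $K_1$, $K_2$ and $K_{1,17}$, Lemma 5 reaches the diameters $4,8,\dots$, then $5,9,\dots$, then $6,10,\dots$. The residue class of 3 modulo 4 is missing.

## 7. A layered graph of diameter seven

For the missing class we build one obstructed graph of diameter 7 directly. It combines two sources of label changes, passages through branch vertices and passages between layers. Unlike the grid, it does contain edges that do not force labels, and so we must study the few possible routes.

**Construction.** Let $N\ge4$ and $n\ge2$. Let $T$ be $K_N$ with every edge subdivided twice. Its vertices are the branch vertices $r_i$ ($i\in[N]$) and $p_{ij}$ for ordered pairs $i\ne j$, and its edges are $r_ip_{ij}$ and $p_{ij}p_{ji}$. So the edge $ij$ of $K_N$ becomes the path $r_i,p_{ij},p_{ji},r_j$. The graph $W=W_{N,n}$ consists of $n$ disjoint copies $T_c$ of $T$, called layers, with vertices $r_{i,c},p_{ij,c}$ ($c\in[n]$), together with vertices $h_{ij}$ for $i<j$, where $h_{ij}$ is adjacent to $p_{ij,c}$ for all $c\in[n]$. Call $p_{ij,c}$ an *$X$-vertex* if $i<j$ and a *$Y$-vertex* if $i>j$, and use the same names in $T$. Only $X$-vertices are adjacent to $h$-vertices, and each edge $p_{ij}p_{ji}$ has one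 $X$-end and one $Y$-end.

To get used to the notation, look at $T$ for $N=3$: it is the 9-cycle $r_1,p_{12},p_{21},r_2,p_{23},p_{32},r_3,p_{31},p_{13}$, with $X$-vertices $p_{12},p_{23},p_{13}$.

**Short walks in $T$.** We have $d(r_i,r_k)\le3$. Since $p_{kl}$ is adjacent to $r_k$, it follows that $d(r_i,p_{kl})\le4$ and $d(p_{ij},p_{kl})\le5$. Let $i,j,k,l$ be distinct, and consider a walk from $p_{ij}$ to $p_{kl}$. Cut it at its first and at its last visit to a branch vertex.

* The initial part moves on the edge $p_{ij}p_{ji}$ and leaves it at $r_i$ or $r_j$. It has length $1,3,\dots$ if it ends in $r_i$ and $2,4,\dots$ if it ends in $r_j$.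
* The middle part leads from $r_a$ to $r_b$ with $a\in\{i,j\}$ and $b\in\{k,l\}$, so $a\ne b$. Split it at all visits to branch vertices. A piece between different branch vertices has odd length at least 3, and length 3 only for the direct path. A piece that returns to the same branch vertex has length at least 2. At least one piece is of the first kind. So the middle part either is the direct path of length 3, or is a single piece of length at least 5, or has at least two pieces and length at least $3+2=5$.
* The final part has length $1,3,\dots$ from $r_k$ or $2,4,\dots$ from $r_l$.

If the total length is at most 6, then the middle part has length 3, because otherwise the total is at least $1+5+1$. So the initial and final parts have total length at most 3. The possible lengths are $(1,1)$, $(2,1)$ and $(1,2)$. Therefore $d_T(p_{ij},p_{kl})=5$, and the only walks of length at most 6 are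
$$\begin{aligned}P_1:&\ p_{ij},r_i,p_{ik},p_{ki},r_k,p_{kl}\\ P_2:&\ p_{ij},p_{ji},r_j,p_{jk},p_{kj},r_k,p_{kl}\\ P_3:&\ p_{ij},r_i,p_{il},p_{li},r_l,p_{lk},p_{kl}.\end{aligned}\tag{4}$$

**The diameter of $W$ is 7.** An *$h$-visit* is a passage $p_{ij,c},h_{ij},p_{ij,c''}$. It does not move the projection to $T$, and only $h$-visits change the layer.

*Upper bound.* Within one layer, distances are at most 5. Consider two vertices in different layers $c,c'$. If some shortest path in $T$ between their projections contains an $X$-vertex, insert an $h$-visit there, and the length is at most $5+2=7$. A path without $X$-vertices contains no edge $p_{ab}p_{ba}$, so it stays at one branch vertex $r_i$ and its neighbors $p_{ij}$ with $j<i$. This leaves the following pairs.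

* $p_{ij,c}$ and $p_{ik,c'}$ with $j,k<i$. If $j\ne k$, the walk with projection $p_{ij},p_{ji},h_{ji},p_{ji},p_{ij},r_i,p_{ik}$ has length 6. If $j=k$, its first four steps suffice.
* $r_{i,c}$ and $p_{il,c'}$ with $l<i$: the walk $r_i,p_{il},p_{li},h_{li},p_{li},p_{il}$ has length 5.
* $r_{i,c}$ and $r_{i,c'}$: the distance is at most 6. If there is some $l<i$, add a step to the walk just given. Otherwise take any $l>i$ and use $r_i,p_{il},h_{il},p_{il},r_i$, of length 4.

Finally, from $h_{ij}$ we can step to $p_{ij}$ in the layer we want. So $h_{ij}$ is within $1+5=6$ of every $p$-vertex, within $1+4=5$ of every $r$-vertex, and within $1+5+1=7$ of every other $h$-vertex.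

*Lower bound, and all walks of length at most 8.* Let $i,j,k,l$ be distinct and $c\ne c'$. A walk from $p_{ij,c}$ to $p_{kl,c'}$ has some number $g\ge1$ of $h$-visits. Deleting them (two steps each) and projecting gives a walk in $T$ from $p_{ij}$ to $p_{kl}$, of length at least 5. So the total length is at least $2g+5\ge7$. With the upper bound, the distance is 7 and $d(W)=7$. If the length is at most 8, then $g=1$ and the walk in $T$ has length at most 6. Thus
$$\begin{gathered}\text{a walk of length at most }8\text{ from }p_{ij,c}\text{ to }p_{kl,c'}\text{ is one of }P_1,P_2,P_3\\ \text{with exactly one }h\text{-visit inserted, at an }X\text{-vertex.}\end{gathered}\tag{5}$$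
Since there is only one $h$-visit, it leads from layer $c$ to layer $c'$, and no other layer is used.

**Lemma 6.** For suitable $N,n$ the graph $W_{N,n}$ is obstructed.

The plan: make all patterns on four indices and two layers equal. For suitable end pairs, the routes $P_2$ and $P_3$ preserve the label, so every walk that changes the label has to use $P_1$. The demands that this makes in the two directions nearly determine the pattern. In the only pattern left, some copies can be left, and others entered, only through $h$-vertices, and this needs two $h$-visits where (5) allows one.

*Proof.* Let $D$ be an orientation of $W(2,\dots,2)$.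

**Step 1: equal patterns.** For $i<j$ and $c\in[n]$ let the color of $(\{i,j\},c)$ be given by the directions of the 16 edges of $W(2,\dots,2)$ over $p_{ij,c}p_{ji,c}$, $p_{ij,c}r_{i,c}$, $p_{ji,c}r_{j,c}$ and $p_{ij,c}h_{ij}$. There are $2^{16}$ colors. By Ramsey's theorem fix $N\ge4$ such that every $2^{16}$-coloring of the edges of $K_N$ has a monochromatic $K_4$, and let $n>2^{16}\binom N4$. Each layer has a monochromatic $K_4$. There are at most $2^{16}\binom N4$ pairs (4-set, color), so two layers $c\ne c'$ have the same 4-set and the same color. Name the elements of this 4-set, in increasing order, $1<2<3<4$. From now on all indices lie in $\{1,2,3,4\}$ and all layers in $\{c,c'\}$, so all patterns agree. By (4) and (5), the walks we study stay within these indices and layers.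

Write $X_s$ and $Y_s$ for copy $s$ of an $X$-vertex and of a $Y$-vertex. Because all patterns agree, it makes sense to write $X_q\to Y_s$ or $Y_s\to X_q$ for the arc over an edge $p_{ij}p_{ji}$. Let $O^X_s\subseteq\{1,2\}$ be the set of $e$ such that $X_s$ sends an arc to copy $e$ of its adjacent $r$-vertex, and define $O^Y_s$ likewise. A directed passage through an $r$-vertex from $S_s$ to $S'_t$, with $S,S'\in\{X,Y\}$, uses a copy $e$ of the $r$-vertex with $e\in O^S_s$ and $e\notin O^{S'}_t$, so it requires $O^S_s\not\subseteq O^{S'}_t$. In particular, passages $X\to X$ and $Y\to Y$ through an $r$-vertex change the label. An $h$-visit leads from an $X$-vertex to the same $X$-vertex in another layer, and the two have equal patterns toward $h$. So by Lemma 3 it changes the label too.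

Suppose, for a contradiction, that any two copies of vertices at distance 7 are joined in both directions by directed walks of length at most 8.

**Step 2: what the walks from $p_{3j}$ to $p_{4l}$ demand.** Let $i=3$, $k=4$, $\{j,l\}=\{1,2\}$. Then $p_{ij}$ and $p_{kl}$ are $Y$-vertices. Consider directed walks of length at most 8 from $(s,p_{ij,c})$ to $(t,p_{kl,c'})$. By (5) there are three cases.

*Along $P_2$.* The types are: $p_{ij}$ is $Y$, $p_{ji}$ is $X$, then $r_j$, $p_{jk}$ is $X$, $p_{kj}$ is $Y$, then $r_k$, $p_{kl}$ is $Y$. The walk starts with $Y_s\to X_q$ for some $q$. Then come the $X\to X$ passage at $r_j$ and one $h$-visit, in some order. These are two label changes, so we are again at $X_q$. The next arc is $X_q\to Y_u$ for some $u$. Since $Y_s\to X_q$ in the common pattern, $u\ne s$, so $u=\bar s$. The $Y\to Y$ passage at $r_k$ changes the label to $s$. So $t=s$.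

*Along $P_3$.* The types are: $p_{ij}$ is $Y$, then $r_i$, $p_{il}$ is $Y$, $p_{li}$ is $X$, then $r_l$, $p_{lk}$ is $X$, $p_{kl}$ is $Y$. The passage at $r_i$ leads from $Y_s$ to $Y_{\bar s}$, then $Y_{\bar s}\to X_q$. Two label changes (at $r_l$ and at $h$) bring us back to $X_q$, and finally $X_q\to Y_t$. Since $Y_{\bar s}\to X_q$, we have $t\ne\bar s$. So $t=s$.

*Along $P_1$.* The types are: $p_{ij}$ is $Y$, then $r_i$, $p_{ik}=p_{34}$ is $X$, $p_{ki}$ is $Y$, then $r_k$, $p_{kl}$ is $Y$. The only $X$-vertex is $p_{ik}$, so the $h$-visit is there. The walk goes from $Y_s$ through $r_i$ to some $X_q$, by the $h$-visit to $X_{\bar q}$, by an arc to a copy of $p_{ki}$, and through $r_k$ to $Y_t$. The last passage changes the label, so the copy of $p_{ki}$ is $Y_{\bar t}$.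

Hence for $t=\bar s$ the walk is along $P_1$. So for each $s\in\{1,2\}$ there is $q$ with
$$O^Y_s\not\subseteq O^X_q,\qquad X_{\bar q}\to Y_s,\qquad O^Y_s\not\subseteq O^Y_{\bar s}.$$
The last condition, for $s=1$ and $s=2$, says that $O^Y_1$ and $O^Y_2$ are incomparable subsets of $\{1,2\}$. Hence they are the two singletons. If necessary, exchange the names of the two copies of all $Y$-vertices simultaneously. This does not affect anything said so far, and we get $O^Y_s=\{s\}$ for $s=1,2$. The other two conditions now read:
$$\text{for each }u\in\{1,2\}\text{ there is }q\text{ with }X_{\bar q}\to Y_u\text{ and }u\notin O^X_q.\tag{6}$$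

**Step 3: what the walks back demand.** Keep $i,j,k,l$ and consider directed walks of length at most 8 from $(t,p_{kl,c'})$ to $(s,p_{ij,c})$. By (5), read backwards, they traverse $P_1,P_2,P_3$ in reverse.

*Along $P_2$.* From $Y_t$ through $r_k$ to $Y_{\bar t}$, then $Y_{\bar t}\to X_q$, two label changes back to $X_q$, and $X_q\to Y_s$. Since $Y_{\bar t}\to X_q$, we have $s\ne\bar t$, so $s=t$.

*Along $P_3$.* First $Y_t\to X_q$, then two label changes back to $X_q$, then an arc from $X_q$ to a copy of $p_{il}$, which must be $Y_{\bar t}$ since $Y_t\to X_q$. Then the passage at $r_i$ changes the label to $t$. So $s=t$.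

Hence for $s=\bar t$ the walk is along $P_1$: from $Y_t$ through $r_k$ to $Y_{\bar t}$, then $Y_{\bar t}\to X_q$, then the $h$-visit to $X_{\bar q}$, then through $r_i$ to $Y_{\bar t}$. The last passage requires $O^X_{\bar q}\not\subseteq O^Y_{\bar t}=\{\bar t\}$, that is, $t\in O^X_{\bar q}$. With $u=\bar t$ this says:
$$\text{for each }u\in\{1,2\}\text{ there is }q\text{ with }Y_u\to X_q\text{ and }\bar u\in O^X_{\bar q}.\tag{7}$$

**Step 4: combine the demands.** By (6) and (7), each $Y_u$ receives an arc from one copy of the adjacent $X$-vertex and sends an arc to the other. So there is $a_u\in\{1,2\}$ with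
$$X_{a_u}\to Y_u\to X_{\bar a_u}.$$
In (6) we have $\bar q=a_u$, so $q=\bar a_u$. In (7) we have $q=\bar a_u$, so $\bar q=a_u$. Therefore
$$u\notin O^X_{\bar a_u},\qquad \bar u\in O^X_{a_u}\qquad(u=1,2).\tag{8}$$

*Case $a_2=\bar a_1$.* The second part of (8) with $u=1$ gives $2\in O^X_{a_1}$. The first part with $u=2$ gives $2\notin O^X_{\bar a_2}=O^X_{a_1}$. This is a contradiction.

*Case $a_1=a_2=a$.* By (8), neither 1 nor 2 lies in $O^X_{\bar a}$, and both lie in $O^X_a$. So $O^X_{\bar a}=\emptyset$ and $O^X_a=\{1,2\}$. Also $X_a\to Y_1$, $X_a\to Y_2$, $Y_1\to X_{\bar a}$ and $Y_2\to X_{\bar a}$. The neighbors of a copy of an $X$-vertex are copies of one $Y$-vertex, of one $r$-vertex and of one $h$-vertex. So all out-neighbors of $X_{\bar a}$ are copies of $h$-vertices, and all in-neighbors of $X_a$ are copies of $h$-vertices. Now $p_{12,c}$ and $p_{34,c'}$ are $X$-vertices at distance 7. A directed walk from $(\bar a,p_{12,c})$ to $(a,p_{34,c'})$ starts with a step to a copy of $h_{12}$ and ends with a step from a copy of $h_{34}\ne h_{12}$. So it has at least two $h$-visits, and by (5) its length exceeds 8. This contradicts our assumption. $\square$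

## 8. Every diameter from four on

*Proof of Theorem 2.* The graphs $K_1$, $K_2$, $K_{1,17}$ (Section 5) and $W_{N,n}$ with suitable $N,n$ (Lemma 6) are obstructed, with diameters $0,1,2,7$. Apply Lemma 5 repeatedly, each time with a sufficiently large parameter $n$. From $K_1$ we get obstructed graphs of diameters $4,8,12,\dots$, from $K_2$ of diameters $5,9,13,\dots$, and from $K_{1,17}$ of diameters $6,10,14,\dots$. From $W$, which we also keep itself, we get $7,11,15,\dots$. Together these are all integers $d\ge4$. An obstructed graph $G$ of diameter $d\ge4$ satisfies $\bar d(G(2,\dots,2))\ge d+2$, and (i) gives equality. $\square$
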